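# Observability of waves with a large potential: the exponent one half fails in every dimension $n\ge 2$

## 1. The exponent one half, and three tests of it

We watch a vibrating body on a part $\omega$ of it, during a time $T$, and want to recover the size of the initial state. The equation contains a potential $a(x,t)$. How bad can the recovery become when $a$ is bounded but large?

Let $n\ge2$, let $\Omega\subset\mathbb R^n$ be a bounded domain with smooth boundary $\Gamma$, and put $Q=\Omega\times(0,T)$.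

**Definition (admissible triple).** The triple $(\Omega,\omega,T)$ is admissible if $\omega\subset\Omega$ is an open neighborhood of $\Gamma$ in $\Omega$, $\Omega\setminus\overline\omega\ne\emptyset$, and $T>\operatorname{diam}(\Omega\setminus\omega)$.

For example, let $\Omega$ be the unit disk and $\omega$ the annulus $\frac12<|x|<1$. Then $\Omega\setminus\omega$ is the closed disk of radius $\frac12$, and the triple is admissible exactly when $T>1$.

For a real potential $a\in L^\infty(Q)$ consider the real solutions of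
$$\varphi_{tt}-\Delta\varphi+a\varphi=0\ \text{in }Q,\qquad \varphi=0\ \text{on }\Gamma\times(0,T),\qquad \varphi(0)=\varphi^0,\ \varphi_t(0)=\varphi^1,$$
with $(\varphi^0,\varphi^1)\in L^2(\Omega)\times H^{-1}(\Omega)$, where $H^{-1}(\Omega)$ is the dual of $H^1_0(\Omega)$. The observability inequality is
$$\|\varphi^0\|^2_{L^2(\Omega)}+\|\varphi^1\|^2_{H^{-1}(\Omega)}\le C(T,\Omega,\omega,a)\int_0^T\!\!\int_\omega|\varphi|^2\,dx\,dt. \tag{1}$$

**Definition (best constant).** $C(T,\Omega,\omega,a)\in(0,+\infty]$ is the best constant in (1), with value $+\infty$ if no finite constant exists.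

For an admissible triple, (1) is taken to hold with a finite constant for each fixed bounded $a$. The issue is how the constant depends on $\|a\|_{L^\infty(Q)}$. The natural first guess is that there is a $C_0$, depending only on $\Omega,\omega,T$, with
$$C(T,\Omega,\omega,a)\le\exp\big(C_0(1+\|a\|_{L^\infty(Q)}^{1/2})\big)\qquad\text{for all real }a\in L^\infty(Q). \tag{2}$$
This is what happens in dimension one: for $\Omega=(0,l)$, $\omega=(\alpha,\beta)\subset(0,l)$ and $T>2\max(\alpha,l-\beta)$, the bound (2) holds with $C_0$ depending only on $T,l,\alpha,\beta$. Combined with a Schauder fixed point argument, it is used to prove exact controllability of the one-dimensional semilinear equation $u_{tt}-u_{xx}+h(u)=f1_\omega$ when $h$ is locally Lipschitz and $|h(s)|/(|s|\log^2|s|)\to0$ as $|s|\to\infty$. The paper "Some Problems and Results on the Controllability of Partial Differential Equations" says of several space dimensions: "We do not know if the observability inequality (2.22) holds with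 a constant of the order of $\exp(C\|a\|_\infty^{1/2})$ in several space dimensions." Here its (2.22) is our (1).

Let us test the guess.

**Test 1: a static barrier.** Let $e_1>0$ be the first Dirichlet eigenfunction of $\Omega$, $-\Delta e_1=\lambda_1e_1$. Take concentric closed balls $K\subset \operatorname{int}K'$, $K'\subset\Omega\setminus\overline\omega$, and a smooth $w$ with values in $[0,1]$, $w=0$ on $K$, $w=1$ off $K'$. For $\kappa\ge1$ let $u=e_1e^{-\kappa w}$, constant in time. It vanishes on $\Gamma$, and it solves the wave equation with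
$$a=\frac{\Delta u}{u}=-\lambda_1-2\kappa\frac{\nabla w\cdot\nabla e_1}{e_1}-\kappa\Delta w+\kappa^2|\nabla w|^2 .$$
Since $\nabla w$ is supported in the compact set $K'$, where $e_1$ is bounded below, $\|a\|_\infty\le C_2\kappa^2$. The initial state has $\|u\|^2\ge\int_Ke_1^2$, while $u=e_1e^{-\kappa}$ on $\omega$. Hence $C(T,\Omega,\omega,a)\ge c\,e^{2\kappa}\ge c\exp\big(2(\|a\|_\infty/C_2)^{1/2}\big)$. So the power $\frac12$ cannot be lowered, and this example is consistent with (2).

**Test 2: sideways energy in one dimension.** Let $M>0$ with $\|a\|_\infty\le M$, and let $\varphi$ be a smooth solution of $\varphi_{xx}=\varphi_{tt}+a\varphi$. Treat $x$ as the evolution variable, and put $e=\frac12(\varphi_x^2+\varphi_t^2+M\varphi^2)$. Then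
$$e_x=\partial_t(\varphi_x\varphi_t)+(a+M)\varphi\varphi_x,\qquad |(a+M)\varphi\varphi_x|\le2M|\varphi||\varphi_x|\le\sqrt M(\varphi_x^2+M\varphi^2)\le2\sqrt M\,e .$$
Integrate over a time interval $I(x)$ whose two ends move inward at unit speed as $x$ grows. The boundary terms are at most $|\varphi_x\varphi_t|-e\le0$ at each end, so $F(x)=\int_{I(x)}e\,dt$ satisfies $F'\le2\sqrt MF$. Crossing a length $L$ costs at most $e^{2\sqrt ML}$, which is the square root.

**Test 3: one angular mode in the plane.** Let $r=|x|$, $s=\log r$, and let $u=f(s)\cos k\theta$ be static, with $a$ radial. Since $r^2\Delta=\partial_s^2+\partial_\theta^2$, we get $f''=(k^2+b)f$ with $b=r^2a$. Suppose $|b|\le M$ with $M>0$, and let $f(0)=1$, $f'(0)=k\ge0$, which continues $r^k\cos k\theta$ from $|x|<1$. How small can $f$ become on $0\le s\le1$?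

* If $k^2\ge M$, then $f''\ge0$ as long as $f>0$. So $f'\ge k\ge0$ and $f\ge1$ up to the first zero of $f$, and hence there is no zero. Nothing is lost.
* If $k^2<M$, let $E=f'^2+Mf^2$. Then $|E'|=2|ff'|\,|k^2+b+M|\le6M|ff'|\le3\sqrt M\,E$. Hence $E(s)\ge Me^{-3\sqrt M}$.

So one angular mode never loses more than $e^{3\sqrt M}$ in $E$. The guess has passed three tests.

## 2. The angular energy has the wrong sign, and the exponent is at least two thirds

Let us try to carry Test 2 to the plane. With $x=re^{i\theta}$, $s=\log r$, put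
$$P=r^2(\Delta-\partial_t^2)=\partial_s^2+\partial_\theta^2-r^2\partial_t^2 ,$$
so that $u_{tt}-\Delta u+au=0$ reads $Pu=r^2a\,u$. Multiplying $\varphi_{ss}=r^2\varphi_{tt}-\varphi_{\theta\theta}+r^2a\varphi$ by $\varphi_s$ gives
$$\tfrac12\partial_s\big(\varphi_s^2+r^2\varphi_t^2-\varphi_\theta^2\big)=\partial_t(r^2\varphi_s\varphi_t)-\partial_\theta(\varphi_s\varphi_\theta)+r^2\varphi_t^2+r^2a\varphi\varphi_s . \tag{3}$$
Here the method stops: the quantity on the left contains $-\varphi_\theta^2$ and is not an energy. If we put $+\varphi_\theta^2$ in its place, we must bound $2\varphi_{s\theta}\varphi_\theta$ by the energy, and on $r^k\cos k\theta$ this costs a factor $k$ that has nothing to do with $a$. In Test 3 high modes were harmless because they could not turn around. But a potential depending on $\theta$ and $t$ may couple different modes, and (3) does not forbid a slow climb to higher and higher modes. Such a climb exists, and the guess is false.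

**Theorem 1.** Let $n\ge2$, let $\Omega\subset\mathbb R^n$ be a bounded smooth domain, $\omega\subset\Omega$ open with $\Omega\setminus\overline\omega\neq\emptyset$, and $T>0$. There are $c>0$ and $M_0$ (depending on $n,\Omega,\omega,T$) such that for every $M\ge M_0$ there is a real-valued $a\in C^\infty(\overline Q)$, compactly supported in $x$ in $\Omega\setminus\overline\omega$, with
$$\|a\|_{L^\infty(Q)}=M,\qquad C(T,\Omega,\omega,a)\ge\exp(cM^{2/3}).$$

Every admissible triple satisfies the hypotheses, and $M^{2/3}/M^{1/2}\to\infty$. So for every $n\ge2$ and every admissible triple, no constant $C_0$ as in (2) exists. There is no conflict with dimension one, since the construction uses an angular variable.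

## 3. Reduction to a planar solution that decays like $e^{-m^4/10}$

**Proposition 2.** There are $m_0,C$ such that for each integer $m\ge m_0$ there are real $C^\infty$ functions $u,a$ on $\{x\in\mathbb R^2:|x|<e\}\times\mathbb R$ with $u_{tt}-\Delta u+au=0$ and

* (i) $|a|\le Cm^6$;
* (ii) $u=\operatorname{Re}\big[(x_1+ix_2)^{k_0}e^{-i\tau t}\big]$ for $|x|<1$, where $k_0=1000m^3$, $\tau=5m^3$;
* (iii) $|u|+|\nabla_xu|\le e^{-m^4/10}$ for $e^{0.6}\le|x|<e$, $t\in\mathbb R$.

With $M\sim m^6$, the decay $e^{-m^4/10}$ is $e^{-cM^{2/3}}$. We first deduce Theorem 1. Constants in this section may depend on $n,\Omega,\omega,T$ and on the radius $R_0$ below.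

**Step 1: placing the planar solution in $\Omega$.** We need a solution in $n$ dimensions from one in two. Choose a ball of radius $R_0$ in the open set $\Omega\setminus\overline\omega$, centered at $0$ after translation, and let $\ell=R_0/10$. If $n=2$ put $y=x/\ell$ and $U(x,t)=u(y,t/\ell)$. If $n\ge3$ write $x=(x_1,x'')$, $\varrho=|x''|$, $\alpha=\frac{n-2}2$, and
$$y=(x_1/\ell,\ \varrho/\ell-6),\qquad U(x,t)=\varrho^{-\alpha}u(y,t/\ell).$$
Let $\mathcal A=\{|y|<e\}$. For $n\ge3$ we have on $\mathcal A$ that $\varrho\ge(6-e)\ell\ge3\ell$ and $|x|\le(6+e)\ell<R_0$; for $n=2$, $\mathcal A=\{|x|<e\ell\}$. On functions of $(x_1,\varrho)$ the Laplacian is $\partial_{x_1}^2+\partial_\varrho^2+\frac{2\alpha}\varrho\partial_\varrho$. In $(\partial_\varrho^2+\frac{2\alpha}{\varrho}\partial_\varrho)(\varrho^{-\alpha}v)$ the terms with $v_\varrho$ cancel, and the coefficient of $\varrho^{-\alpha-2}v$ is $\alpha(\alpha+1)-2\alpha^2=-\alpha(\alpha-1)$. Thus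
$$\Delta(\varrho^{-\alpha}v)=\varrho^{-\alpha}\big(v_{x_1x_1}+v_{\varrho\varrho}-\alpha(\alpha-1)\varrho^{-2}v\big).$$
With $v=u(y,t/\ell)$ we have $v_{tt}-v_{x_1x_1}-v_{\varrho\varrho}=-\ell^{-2}a(y,t/\ell)v$. Hence
$$U_{tt}-\Delta U+VU=0\ \text{in }\mathcal A\times\mathbb R,\qquad V=\ell^{-2}a(y,t/\ell)-\alpha(\alpha-1)\varrho^{-2}$$
(last term absent for $n=2$). $V$ is real and smooth, and $|V|\le C_1m^6$.

**Step 2: a potential of norm exactly $M$.** Given a large $M$, let $m=\lfloor(M/C_1)^{1/6}\rfloor$, so that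
$$C_1m^6\le M\le C_1(m+1)^6\le2^6C_1m^6. \tag{4}$$
Let $\chi,\tilde\chi,\beta$ be fixed smooth functions of $|y|$ with values in $[0,1]$:

* $\chi=1$ for $|y|\le e^{0.7}$ and $\chi=0$ for $|y|\ge e^{0.8}$;
* $\tilde\chi=1$ for $|y|\le e^{0.8}$ and $\tilde\chi=0$ for $|y|\ge e^{0.9}$;
* $\beta$ is supported in $e^{0.9}<|y|<e^{0.99}$ and $\max\beta=1$.

Let $a_M=\tilde\chi V+M\beta$, extended by $0$. It is real, smooth on $\overline Q$, and compactly supported in $x$ in $\Omega\setminus\overline\omega$. The two terms have disjoint supports and $|\tilde\chi V|\le C_1m^6\le M$, so $\|a_M\|_\infty=M$.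

**Step 3: correcting the cut-off solution.** The function $\chi U$ satisfies the boundary condition but not quite the equation; we repair it. On $\operatorname{supp}\chi$ we have $a_M=V$, so
$$(\partial_t^2-\Delta+a_M)(\chi U)=f:=-2\nabla\chi\cdot\nabla U-U\Delta\chi .$$
This $f$ is smooth and supported where $e^{0.7}\le|y|\le e^{0.8}$, so $|f|\le Ce^{-m^4/10}$ by (iii). Let $z$ solve
$$z_{tt}-\Delta z+a_Mz=-f\ \text{in }Q,\qquad z|_\Gamma=0,\qquad z(0)=z_t(0)=0 .$$
To differentiate its energy we need regularity. Write the problem as $Y'=\mathbb AY+F(t,Y)$ in $X=H^1_0(\Omega)\times L^2(\Omega)$, where $\mathbb A(y_1,y_2)=(y_2,\Delta y_1)$ with $D(\mathbb A)=(H^2\cap H^1_0)\times H^1_0$ generates the wave group, and $F(t,Y)=(0,-a_M(t)y_1-f(t))$. Recall the standard fact: if $F\in C^1([0,T]\times X;X)$ and the initial value is in $D(\mathbb A)$, then a mild solution on $[0,T]$ is classical. Here $F$ is affine in $Y$ with coefficients that are $C^1$ in $t$, so the mild solution exists on all of $[0,T]$.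 The initial value is $0$, and we get $z\in C([0,T];H^2\cap H^1_0)\cap C^1([0,T];H^1_0)\cap C^2([0,T];L^2)$. So $\varphi=\chi U+z$ is a real solution of the homogeneous problem with potential $a_M$ and data $(\chi U,\chi U_t)|_{t=0}$.

**Step 4: the observed part is tiny.** We bound $z$, since $\varphi=z$ on $\omega$. With $L^2(\Omega)$ norms let $\mathcal E=\|z_t\|^2+\|\nabla z\|^2+M\|z\|^2$, a $C^1$ function of $t$. Then
$$\mathcal E'=2(z_t,-a_Mz-f)+2M(z,z_t)\le4M\|z\|\|z_t\|+2\|f\|\|z_t\|\le2\sqrt M\,\mathcal E+2\|f\|\sqrt{\mathcal E},$$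
because $2\sqrt M\|z\|\|z_t\|\le M\|z\|^2+\|z_t\|^2$. For $\delta>0$ it follows that $(\sqrt{\mathcal E+\delta})'\le\sqrt M\sqrt{\mathcal E+\delta}+\|f\|$. By Gronwall and $\delta\to0$, $\sqrt{\mathcal E(t)}\le Te^{\sqrt MT}\sup_{[0,T]}\|f\|$. By (4), $\sqrt M\le Cm^3$. Since $M\ge1$, for large $m$
$$\int_0^T\!\!\int_\omega|\varphi|^2=\int_0^T\!\!\int_\omega|z|^2\le T\big(CTe^{Cm^3T}e^{-m^4/10}\big)^2\le e^{-m^4/6}.$$
The Gronwall loss $e^{Cm^3T}$ is the familiar $e^{C\sqrt M\,T}$, and it is negligible against $e^{-m^4/10}$ for every $T$.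

**Step 5: the initial data are not small.** On $\{|y|<1\}$ we have $\chi=1$. If $n=2$, $dx=\ell^2dy$. If $n\ge3$, after integration over the directions $x''/|x''|\in S^{n-2}$, $U^2dx$ becomes $|S^{n-2}|\varrho^{-2\alpha}u^2\varrho^{n-2}dx_1d\varrho=|S^{n-2}|\ell^2u^2\,dy$, since $2\alpha=n-2$. By (ii), in polar coordinates of the $y$-plane,
$$\|\varphi^0\|^2_{L^2(\Omega)}\ge c_2\int_{|y|<1}r^{2k_0}\cos^2(k_0\theta)\,dy=\frac{c_2\pi}{2k_0+2}\ge c_3m^{-3}.$$
Therefore $C(T,\Omega,\omega,a_M)\ge c_3m^{-3}e^{m^4/6}\ge e^{m^4/7}\ge\exp(cM^{2/3})$ for $M\ge M_0$, since $m^4\ge(M/(2^6C_1))^{2/3}$ by (4). This proves Theorem 1, given Proposition 2. $\blacksquare$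

## 4. Climbing angular modes: the count, the zeros, the nodal set

From here on everything is planar. Let
$$\langle\nabla f,\nabla g\rangle=f_sg_s+f_\theta g_\theta-r^2f_tg_t ,$$
bilinear also for complex functions. Then $P(fg)=fPg+gPf+2\langle\nabla f,\nabla g\rangle$. If $W=e^\Phi$ locally, then
$$PW=BW,\qquad B=P\Phi+\langle\nabla\Phi,\nabla\Phi\rangle. \tag{5}$$
For example $W=e^{-ps+ik\theta}$ has $B=p^2-k^2$.

**The count (heuristic).** Let a solution like $e^{-ks+ik\theta}$ be turned into one like $e^{-(k+q)s+i(k+q)\theta}$, with $q\ll k$. On the way, radial rate and angular frequency differ by $O(q)$, which costs a potential of size about $kq$. For the second mode to overtake the first by a constant factor, with a difference of rates of order $q$, a length of order $1/q$ in $s$ is needed. If $kq\approx M$, then $k$ grows at speed $dk/ds\approx q^2\approx M^2/k^2$, so $k^3\approx M^2s$. Thus $k$ reaches $M^{2/3}$ at $s\approx1$, and the decay is $e^{-\int k\,ds}\approx e^{-cM^{2/3}}$. We use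 $M=m^6$, $k\le m^4$ and $q=m^2$.

**The zeros.** The mode changes along a function $W$ whose winding number in $\theta$ is $k$ on one circle and $k+q$ on a larger one, so $W$ must vanish between. Take $W=W_1+W_2$ with $PW_i=B_iW_i$. Then
$$PW=B_1W+(B_2-B_1)W_2 , \tag{6}$$
and at a zero of $W$ with $W_2\ne0$ the quotient $PW/W$ stays bounded nearby only if $B_2-B_1$ vanishes there. Try this with static modes: $W_1$ of rate $-\mu$ and phase $k\theta$, and $W_2=W_1e^{\zeta}$ with $\zeta=d(s-s_*)+iG(q\theta)$. Here $d>0$, so that $W_2$ takes over as $s$ grows, and $G$ increases by $2\pi$ per period. From (5),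
$$B_2-B_1=d^2-2\mu d-2kqG'-q^2G'^2+iq^2G''.$$
The zeros are the points of the circle $s=s_*$ with $G\in\pi+2\pi\mathbb Z$. Since $G$ has net growth, it crosses such a value upward somewhere, with $G'\ge0$. There the real part is at most $d(d-2\mu)$, which is negative for $0<d<2\mu$. So this attempt fails exactly at a zero of $W$.

**The nodal set.** There is a second obstacle: we need a real solution. Write $W=\mathcal Re^{i\psi}$. Then
$$P\operatorname{Re}W=\operatorname{Re}(BW)=\mathcal R\,(\operatorname{Re}B\cos\psi-\operatorname{Im}B\sin\psi). \tag{7}$$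
On the nodal set $\cos\psi=0$ the function $\operatorname{Re}W$ vanishes but the right side is $\mp\mathcal R\operatorname{Im}B$, so $\operatorname{Re}W$ has no bounded potential unless $\operatorname{Im}B=0$ there. The cure is to add a small multiple of $\mathcal R\,h(\psi)$ with
$$h=\cos^2\psi\sin\psi,\qquad h'=\cos\psi(3\cos^2\psi-2),\qquad h''=\sin\psi(2-9\cos^2\psi). \tag{8}$$
On $\cos\psi=0$ one has $h=h'=0$ and $h''=2\sin\psi$. So $P(\mathcal R\eta h)$ equals $2\mathcal R\eta N\sin\psi$ there, with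
$$N:=\langle\nabla\psi,\nabla\psi\rangle ,$$
and $\eta=\operatorname{Im}B/(2N)$ removes the bad term. This needs $N$ bounded below, which will hold with $N\ge k^2/2$ if the angular frequency of $\psi$ stays near $k$.

**Why the time frequency is reversed.** One may remedy the zeros by reversing the angular orientation: phase $-k\theta$ for $W_1$, and $\zeta=\sigma+iG(\Theta)$ with $\sigma=d(s-s_*)$, $\Theta=(2k+q)\theta$. At $\mu=k$ and $G''=0$, $B_2=B_1$ holds if $-k+(2k+q)G'=k-d$, an admissible slope $G'=(2k-d)/(2k+q)\in(0,1)$. But now take $d,q$ of order $m^2$ and $G'=1+O(m^2/k)$, as this slope suggests. At a point with $\sigma=0$, $G=0$ we have $W=W_1(1+e^\zeta)$ and $\nabla\log(1+e^\zeta)=\frac12\nabla\zeta$. Hence $\psi_s=0$ and $\psi_\theta=-k+\frac12(2k+q)G'=O(m^2)$, so $N=O(m^4)$, far below $k^2$. The cure on the nodal set loses its lower bound.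

So we keep the angular orientation, and we reverse a time frequency instead: phase $k\theta-\tau t$ for $W_1$, and $(k+q)\theta+\tau t$ on average for $W_2$. The relative phase is then a function of $\Theta=q\theta+2\tau t$. As computed below, $B_2-B_1$ gains the term $4r^2\tau^2G'(G'-1)$. It is positive if $G'=1+g_0>1$ at the zeros, and it can balance $-2k(d+qG')$ when $g_0\tau^2$ is of order $km^2\le m^6$. So $\tau\sim m^3$ suffices, and $r^2\tau^2\lesssim m^6$ is a potential we can afford. Since $\tau\ll k$ at our scale, $N$ stays near $k^2$. Passing from angular mode $k$ to a faster decaying mode $k+q$ through isolated zeros of a complex function is Meshkov's mechanism; here it is run in the variables $(r,\theta,t)$ with a time oscillation whose sign alternates from step to step.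

## 5. Zones, and the parameters that make two modes share a real potential

$C$ and $O(\cdot)$ denote constants independent of $m$ and of the step index $j$; $m$ is always large. Let
$$q=m^2,\quad d=12m^2,\quad J=\lfloor m^2/2\rfloor,\quad k_j=k_0+jm^2,\quad s_0=m^{-2},\quad s_{end}=s_0+Jm^{-2}\le0.6 .$$
Then $1000m^3\le k_j\le m^4$ for $0\le j\le J$. Zone $j$, for $0\le j<J$, is $s\in[s_0+jm^{-2},s_0+(j+1)m^{-2}]$ with center $s_j^*$. With $\sigma=\sigma_j=d(s-s_j^*)$, zone $j$ is $\{|\sigma|\le6\}$, and $\sigma_{j+1}=\sigma_j-12$. On all zones $1\le r\le2$ and $s_j^*\in[0,0.6]$.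

We shall construct a smooth complex $W$ with $PW=BW$ that passes through zone $j$ from phase $k_j\theta+\varepsilon_j\tau t$ to phase $k_{j+1}\theta-\varepsilon_j\tau t$, where $\varepsilon_j=(-1)^{j+1}$. We describe the step for $\varepsilon_j=-1$. For $\varepsilon_j=+1$ replace $t$ by $-t$, which is allowed since $P$ is even in $t$. Write $k=k_j$, $s_*=s_j^*$. Throughout we use
$$m^4\le km^2,\qquad k^2m^{-2}\le km^2\le m^6\le k^2. \tag{9}$$

**Step 1: the excess slope $g_0$.** We want a slope $1+g_0$ at the zeros that balances the two modes at $s=s_*$. There is $g_0\in(0,\frac14)$ with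
$$4g_0(1+g_0)\tau^2e^{2s_*}=2k\big(d+q(1+g_0)\big)-d^2+q^2(1+g_0)^2. \tag{10}$$
Consider (left $-$ right). At $g_0=0$ it is $-26km^2+143m^4<0$, since $k\ge1000m^3$. At $g_0=\frac14$ the left side is $\frac54\cdot25m^6e^{2s_*}\ge31.25m^6$, so the difference is at least $31.25m^6-26.5km^2+142m^4>0$, since $k\le m^4$. The intermediate value theorem gives $g_0$. Moreover the right side of (10) is at most $26.5km^2$, as $q^2(1+g_0)^2\le d^2$, and the left side is at least $4g_0\tau^2$. So
$$g_0\tau^2\le7km^2. \tag{11}$$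

**Step 2: the radial rate $\mu$.** Equality of $B_1$ and $B_2$ at $s_*$ only is not enough; since $r^2=e^{2s}$ varies, we adjust the rate. For all $s$ put
$$2d\,\mu(s)=4g_0(1+g_0)\tau^2e^{2s}-2kq(1+g_0)+d^2-q^2(1+g_0)^2. \tag{12}$$
By (10), $\mu(s_*)=k$, and
$$\mu(s)-k=\frac{2g_0(1+g_0)\tau^2}d\,(e^{2s}-e^{2s_*}).$$
Write $\mu_j$ when the step must be shown, and put $\mu_J\equiv k_J$.

**Step 3: the relative phase $G$.** It must have slope $1+g_0$ near $\pi$ and average slope $1$. Fix once and for all a smooth $2\pi$-periodic real $\vartheta$, odd about $\pi$, with $\vartheta(\Theta)=\Theta-\pi$ for $|\Theta-\pi|\le1$ and $|\vartheta'|\le2$. Such $\vartheta$ exists: just after $\pi+1$ let the slope decrease smoothly and quickly from $1$ to a constant near $-1/(\pi-1)\approx-0.47$, chosen so that $\vartheta(2\pi)=0$, and keep it until $2\pi$. Being linear near $2\pi$ and vanishing there, it extends smoothly by oddness about $\pi$ and periodicity. Let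
$$G(\Theta)=\Theta+g_0\vartheta(\Theta).$$
Then $\frac12\le G'\le\frac32$, $G(\pi)=\pi$, $G(0)=0$, $G(\Theta+2\pi)=G(\Theta)+2\pi$. So $G$ maps $[0,2\pi]$ onto itself, with $|G(\Theta)-\pi|\ge\frac12|\Theta-\pi|$ there. Hence
$$\operatorname{dist}(\Theta,\pi+2\pi\mathbb Z)\ge\tfrac12\ \Longrightarrow\ \operatorname{dist}(G(\Theta),\pi+2\pi\mathbb Z)\ge\tfrac14. \tag{13}$$

**Step 4: bookkeeping of derivatives.** All functions will live at the scale of $\sigma$ and $\Theta=q\theta+2\tau t$. For a function $f(\sigma,\Theta)$,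
$$f_s=df_\sigma,\qquad f_\theta=qf_\Theta,\qquad f_t=2\tau f_\Theta. \tag{14}$$

**Definition ($O^\infty$).** On a given set, $f=O^\infty(A)$ means that every partial derivative of $f$ in $(\sigma,\Theta)$, of any order $\ge0$, is bounded there by $A$ times a constant depending only on the order.

For example $e^{iG(\Theta)}=O^\infty(1)$, although its $t$-derivative has size $\tau$; and $e^{2\sigma/d}-1=O^\infty(1/d)$ on $|\sigma|\le18$. Sums and products behave as expected. If $f=O^\infty(A)$ and $|f|\ge c_1A$ with $c_1>0$ independent of $m,j$, then $1/f=O^\infty(1/A)$: a derivative of $1/f$ is a sum of terms with $l$ derivatives of $f$ over $f^{l+1}$.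

For $|\sigma|\le18$,
$$r^2=O^\infty(1),\quad\mu-k=O^\infty(km^{-2}),\quad\mu'(s)=O^\infty(k),\quad\tau^2(G'-1),\ \tau^2G''=O^\infty(km^2). \tag{15}$$
Indeed $e^{2s}=e^{2s_*}e^{2\sigma/d}$, and $\mu-k$ is $e^{2s_*}(e^{2\sigma/d}-1)=O^\infty(m^{-2})$ times a factor that is $O(g_0\tau^2/d)=O(k)$ by (11). Next, $\mu'=d\,\partial_\sigma\mu$. Finally $G'-1=g_0\vartheta'$, $G''=g_0\vartheta''$, and (11) applies.

## 6. Crossing the zeros: $-6\le\sigma\le\frac72$

**Step 1: the two modes.** We compute $B_1$ and $B_2-B_1$. Let $\rho_1>0$ with $\rho_1'/\rho_1=-\mu$, and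
$$\psi_1=k\theta-\tau t,\qquad W_1=\rho_1e^{i\psi_1},\qquad\zeta=\sigma+iG(\Theta),\qquad W_2=W_1e^\zeta .$$
By (5), $PW_1=B_1W_1$ with the real function
$$B_1=\mu^2-\mu'-k^2+r^2\tau^2=(\mu-k)(\mu+k)-\mu'+r^2\tau^2=O^\infty(m^6),$$
by (15) and (9). Also $PW_2=B_2W_2$ with $B_2-B_1=2\langle\nabla\log W_1,\nabla\zeta\rangle+P\zeta+\langle\nabla\zeta,\nabla\zeta\rangle$. The derivatives of $\log W_1$ in $(s,\theta,t)$ are $(-\mu,ik,-i\tau)$, and those of $\zeta$ are $(d,iqG',2i\tau G')$. So
$$2\langle\nabla\log W_1,\nabla\zeta\rangle=-2\mu d-2kqG'-4r^2\tau^2G',\qquad P\zeta=iG''(q^2-4r^2\tau^2),$$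
$$\langle\nabla\zeta,\nabla\zeta\rangle=d^2-q^2G'^2+4r^2\tau^2G'^2,$$
and therefore
$$B_2-B_1=d^2-2\mu d-2kqG'-q^2G'^2+4r^2\tau^2G'(G'-1)+iG''(q^2-4r^2\tau^2). \tag{16}$$
By (15) and (9), $B_2-B_1=O^\infty(km^2)$. Where $\operatorname{dist}(\Theta,\pi+2\pi\mathbb Z)\le1$ we have $G'=1+g_0$ and $G''=0$, and (12) says precisely that
$$B_2=B_1\qquad\text{where }\operatorname{dist}(\Theta,\pi+2\pi\mathbb Z)\le1. \tag{17}$$

**Step 2: gluing the modes.** We switch $W_2$ on and $W_1$ off. Fix a smooth $\chi_1(\sigma)$ with values in $[0,1]$, $\chi_1=0$ for $\sigma\le-3$, $\chi_1=1$ for $\sigma\ge-2$, and let $\chi_2(\sigma)=\chi_1(-\sigma)$. Put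
$$W=\chi_2W_1+\chi_1W_2=W_1E,\qquad E=\chi_2+\chi_1e^\zeta=O^\infty(1).$$
By the product rule,
$$P(\chi_2W_1)=W_1\big[\chi_2B_1+d^2\chi_2''-2\mu d\chi_2'\big],\qquad P(\chi_1W_2)=W_1e^\zeta\big[\chi_1B_2+d^2\chi_1''+2d(d-\mu)\chi_1'\big].$$
Since $\chi_2B_1+\chi_1e^\zeta B_2=B_1E+\chi_1(B_2-B_1)e^\zeta$, we get $PW=BW$ wherever $E\ne0$, with
$$B=B_1+\frac{\chi_1(B_2-B_1)e^\zeta+[d^2\chi_2''-2\mu d\chi_2']+[d^2\chi_1''+2d(d-\mu)\chi_1']e^\zeta}{E}. \tag{18}$$
Let
$$\mathcal D=\{|\sigma|<2,\ \operatorname{dist}(\Theta,\pi+2\pi\mathbb Z)<1\},\qquad\mathcal D'=\{|\sigma|<1,\ \operatorname{dist}(\Theta,\pi+2\pi\mathbb Z)<\tfrac12\},$$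
so that $\overline{\mathcal D'}\subset\mathcal D$. On $\mathcal D$ both cutoffs are $1$, so by (17) $PW=B_1W_1+B_2W_2=B_1W$, also at the zeros of $W$. We take $B=B_1$ there; it is real and agrees with (18) where $E\neq0$.

**Step 3: $|E|\ge0.24$ off $\mathcal D'$.** This shows that all zeros lie in $\mathcal D'$, and makes (18) useful elsewhere.

* If $\sigma\le-2$: $\chi_2=1$ and $|E|\ge1-e^{-2}$.
* If $\sigma\ge2$: $\chi_1=1$ and $|E|\ge e^2-1$.
* If $1\le|\sigma|\le2$: $E=1+e^\zeta$ and $|E|\ge|1-e^\sigma|\ge1-e^{-1}$.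
* If $|\sigma|\le2$ and $\operatorname{dist}(\Theta,\pi+2\pi\mathbb Z)\ge\frac12$: put $\gamma=\operatorname{dist}(G,\pi+2\pi\mathbb Z)$, which lies in $[\frac14,\pi]$ by (13). Then $|E|=|1-e^\sigma e^{\pm i\gamma}|$ is at least the distance from $1$ to the ray of angle $\gamma$. This is $\sin\gamma\ge\sin\frac14>0.24$ if $\gamma\le\frac\pi2$, and $1$ otherwise.

So off $\mathcal D'$ we have $1/E=O^\infty(1)$. As $d^2=O(m^4)$ and $\mu d=O^\infty(km^2)$, (18) gives $B-B_1=O^\infty(km^2)$. Since $B_1$ is real and $O^\infty(m^6)$,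
$$\operatorname{Re}B=O^\infty(m^6),\qquad\operatorname{Im}B=O^\infty(km^2)\qquad\text{off }\mathcal D'. \tag{19}$$

**Step 4: modulus and phase off $\mathcal D'$.** For the correction on the nodal set we need $\nabla\psi$ and a lower bound for $N$. Write locally $W=e^{L+i\psi}$ with $L,\psi$ real. From $\log W=\log\rho_1+i\psi_1+\log E$ and (14),
$$L_s=-\mu+d\operatorname{Re}\tfrac{E_\sigma}E,\quad L_\theta=q\operatorname{Re}\tfrac{E_\Theta}E,\quad L_t=2\tau\operatorname{Re}\tfrac{E_\Theta}E,$$
$$\psi_s=d\operatorname{Im}\tfrac{E_\sigma}E,\quad\psi_\theta=k+q\operatorname{Im}\tfrac{E_\Theta}E,\quad\psi_t=-\tau+2\tau\operatorname{Im}\tfrac{E_\Theta}E,$$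
and therefore
$$L_s=O^\infty(k),\ L_\theta=O^\infty(m^2),\ L_t=O^\infty(m^3),\quad\psi_s=O^\infty(m^2),\ \psi_\theta=k+O^\infty(m^2),\ \psi_t=O^\infty(m^3). \tag{20}$$
Quantitatively, $E_\Theta/E=iG'\chi_1e^\zeta/E$, and $|\chi_1e^\zeta/E|=|1-\chi_2/E|\le1+1/0.24\le5.2$. So $|E_\Theta/E|\le7.8$. Hence $|\psi_\theta-k|\le8m^2$ and $|\psi_t|\le17\tau=85m^3$, so $r|\psi_t|\le170m^3\le0.17k$. Here $k_0=1000m^3$ is used. Dropping $\psi_s^2\ge0$,
$$N\ge(k-8m^2)^2-(0.17k)^2\ge\tfrac12k^2,\qquad N=O^\infty(k^2). \tag{21}$$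

## 7. Straightening the phase, joining the zones, and the total decay

**Step 1: the end of a zone, $3\le\sigma\le6$.** After the crossing the phase is still bent by $g_0\vartheta$ and the rate is $\mu-d$; we bring the phase to $(k+q)\theta+\tau t$ and the rate to $\mu_{j+1}$. For $3\le\sigma\le\frac72$, $W=W_2$ has modulus $\rho_1e^\sigma$ and phase $\psi_1+G(\Theta)=(k+q)\theta+\tau t+g_0\vartheta(\Theta)$. Continue it by
$$W=\rho(s)\exp i\big[(k+q)\theta+\tau t+\phi\big],\qquad\phi=\chi_4(\sigma)g_0\vartheta(\Theta),\qquad\frac{\rho'}\rho=p:=-(1-\chi_5)(\mu-d)-\chi_5\mu_{j+1}.$$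
Here $\chi_4,\chi_5$ are fixed smooth functions of $\sigma$ with values in $[0,1]$: $\chi_4=1$ for $\sigma\le\frac72$ and $0$ for $\sigma\ge\frac92$; $\chi_5=0$ for $\sigma\le\frac92$ and $1$ for $\sigma\ge\frac{11}2$. On $3\le\sigma\le\frac72$ this agrees with $W_2$.

By (15), $\mu=k+O^\infty(km^{-2})=k+O^\infty(m^2)$. Here $\sigma_{j+1}=\sigma_j-12\in[-9,-6]$, so (15) for step $j+1$ gives $\mu_{j+1}=k+m^2+O^\infty(m^2)$ (trivially if $j+1=J$). Hence $p=-k+O^\infty(m^2)$. By (5),
$$B=p'+p^2-(k+q+\phi_\theta)^2+r^2(\tau+\phi_t)^2-\phi_s^2+i\big[2p\phi_s+\phi_{ss}+\phi_{\theta\theta}-r^2\phi_{tt}\big].$$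
The bounds (19)–(21) remain true:

* For (19): $p'=d\,\partial_\sigma p=O^\infty(m^4)$. The difference $p^2-(k+q+\phi_\theta)^2$ is the product of $p+k+q+\phi_\theta=O^\infty(m^2)$ and $p-k-q-\phi_\theta=O^\infty(k)$. Next, $r^2(\tau+\phi_t)^2=O^\infty(m^6)$ and $\phi_s^2=O^\infty(m^4)$. In the imaginary part, $p\phi_s=O^\infty(km^2)$, $\phi_{ss},\phi_{\theta\theta}=O^\infty(m^4)$, and $r^2\phi_{tt}=4r^2\tau^2g_0\chi_4\vartheta''=O^\infty(km^2)$ by (11).
* For (20): $L_s=p$, $L_\theta=L_t=0$, $\psi_s=\phi_s=O^\infty(m^2)$, $\psi_\theta=k+q+\phi_\theta$, $\psi_t=\tau+\phi_t$.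
* For (21): $|\psi_\theta-k|\le m^2+\frac14\cdot2m^2\le2m^2$ and $|\psi_t|\le\tau+2\tau\cdot\frac14\cdot2=2\tau$, which are stronger than the bounds used for (21).

For $\sigma\ge\frac92$, $\phi=0$ and so $\operatorname{Im}B=0$. For $\frac{11}2\le\sigma\le6$, $W=\rho e^{i(k_{j+1}\theta+\tau t)}$ with $\rho'/\rho=-\mu_{j+1}$. This is exactly the form of $W$ at the beginning $-6\le\sigma_{j+1}\le-3$ of zone $j+1$, where $\varepsilon_{j+1}=+1$. Choosing the multiplicative constants of the moduli by continuity, the zones join smoothly.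

**Step 2: inside and outside the zones.** We continue $W$ to the whole disk $|x|<e$.

* For $s\le0$: $W=r^{k_0}e^{i(k_0\theta-\tau t)}$, with $B=r^2\tau^2$.
* For $0\le s\le s_0$: $W=\rho(s)e^{i(k_0\theta-\tau t)}$ with $\rho'/\rho=p=(1-\chi_0(m^2s))k_0-\chi_0(m^2s)\mu_0(s)$, where $\chi_0$ is smooth with values in $[0,1]$, $=0$ on $(-\infty,\frac13]$ and $=1$ on $[\frac23,\infty)$. This turns growth into decay. Here $\sigma_0\in[-18,-6]$, so (15) gives $\mu_0,\mu_0'=O(k_0)$. Thus $p'=O(m^2k_0)=O(m^5)$, $p^2=O(k_0^2)=O(m^6)$, and $B=p'+p^2-k_0^2+r^2\tau^2=O(m^6)$ is real. It is this turn that forces $k_0^2=O(m^6)$, as in Test 3.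
* For $s_{end}\le s<1$: $W=Ae^{-k_J(s-s_{end})}e^{i(k_J\theta\pm\tau t)}$ with $A=|W|_{s=s_{end}}$ and $B=r^2\tau^2$.

These pieces join the zones smoothly: near $s_0$ we have $\rho'/\rho=-\mu_0$, and near $s_{end}$, $\rho'/\rho=-\mu_J=-k_J$. Since $q,k_j$ are integers and $G(\Theta+2\pi)=G(\Theta)+2\pi$, $W$ is single-valued. For $|x|<1$ it is a polynomial in $x$ times $e^{-i\tau t}$. So $W\in C^\infty(\{|x|<e\}\times\mathbb R)$.

**Step 3: the size of $A$.** We add up the decay. We have $|W|=1$ at $s=0$. Across $[0,s_0]$, $\log|W|$ changes by $O(k_0m^{-2})=O(m)$. In zone $j$, $|W|=\rho_1$ at $\sigma=-6$ and $|W|=\rho_1e^3$ at $\sigma=3$. So across the zone $\log|W|$ changes by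
$$-\int_{-6\le\sigma\le3}\mu\,ds+3+\int_{3\le\sigma\le6}p\,ds=-\frac{k_j}{m^2}+O(1)\le-j+C,$$
since $\mu=k_j+O(m^2)$, $p=-k_j+O(m^2)$ and the zone has length $m^{-2}$. Hence, for large $m$,
$$\log A\le-\frac{J(J-1)}2+Cm^2\le-\frac{m^4}9. \tag{22}$$

## 8. A real solution: removing $\operatorname{Im}B$ on the nodal set

**Step 1: the correction.** We define the real solution and check that it is smooth. Put
$$\eta=\frac{\operatorname{Im}B}{2N}\ \text{ in the zones off }\mathcal D',\qquad\eta=0\ \text{ on }\mathcal D\text{ and outside the zones}$$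
(here $\mathcal D,\mathcal D'$ are taken in each zone). This is consistent and smooth: $\operatorname{Im}B=0$ on $\mathcal D\setminus\mathcal D'$ (there $B=B_1$), for $\sigma\le-3$ (there $W=W_1$), and for $\sigma\ge\frac92$. Moreover $\overline{\mathcal D'}\subset\mathcal D$, and $N\ge k^2/2$ off $\mathcal D'$. In each zone $\eta$ is a function of $(\sigma,\Theta)$, and by (19), (21),
$$\eta=O^\infty(m^2/k)=O^\infty(m^{-1}). \tag{23}$$
With $\mathcal R=|W|$ put
$$u=\operatorname{Re}W+\eta\,\frac{(\operatorname{Re}W)^2\operatorname{Im}W}{|W|^2}=\mathcal R\cos\psi\,(1+\eta\sin\psi\cos\psi),$$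
and simply $u=\operatorname{Re}W$ on $\mathcal D$ and outside the zones. All zeros of $W$ lie in the sets $\mathcal D'$ or at $x=0$, and $\eta\equiv0$ near them. So $u$ is smooth.

**Step 2: where $\eta$ vanishes near a point.** We define $a$ there first. In this case $B$ is real: either $\operatorname{Im}B=2N\eta=0$, or $B=B_1$, or we are outside the zones. Then $u=\operatorname{Re}W$ satisfies $Pu=Bu$ with $B=O(m^6)$ and we set $a=B/r^2$; for $|x|<1$ this is $a=\tau^2$.

**Step 3: the equation in the zones off $\overline{\mathcal D'}$.** We show that every term of $Pu$ contains $\mathcal R\cos\psi$. With $h$ from (8), $u=\operatorname{Re}W+\mathcal R\eta h(\psi)$ and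
$$P(\mathcal R\eta h)=\mathcal R\eta Nh''+h'\big[\mathcal R\eta P\psi+2\langle\nabla(\mathcal R\eta),\nabla\psi\rangle\big]+hP(\mathcal R\eta).$$
The real and imaginary parts of (5) with $\Phi=L+i\psi$ are
$$PL+\langle\nabla L,\nabla L\rangle=\operatorname{Re}B+N,\qquad P\psi+2\langle\nabla L,\nabla\psi\rangle=\operatorname{Im}B .$$
Since $\mathcal R=e^L$, we have $\nabla\mathcal R=\mathcal R\nabla L$ and $P\mathcal R=\mathcal R(\operatorname{Re}B+N)$. Using also $2\eta N=\operatorname{Im}B$:

* $\mathcal R\eta Nh''=\mathcal R\operatorname{Im}B\sin\psi-\frac92\mathcal R\operatorname{Im}B\sin\psi\cos^2\psi$;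
* $\mathcal R\eta P\psi+2\langle\nabla(\mathcal R\eta),\nabla\psi\rangle=\mathcal R\big(\eta\operatorname{Im}B+2\langle\nabla\eta,\nabla\psi\rangle\big)$;
* $P(\mathcal R\eta)=\mathcal R\big(\eta\operatorname{Re}B+\frac12\operatorname{Im}B+2\langle\nabla L,\nabla\eta\rangle+P\eta\big)$.

By (7), $P\operatorname{Re}W$ contributes $-\mathcal R\operatorname{Im}B\sin\psi$, which cancels the first term of the first line. Every remaining term of $Pu$ contains $\mathcal R\cos\psi$, because $h$ and $h'$ do. As $u=\mathcal R\cos\psi(1+\eta\sin\psi\cos\psi)$, we get $Pu=r^2a\,u$ with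
$$r^2a=\frac1{1+\eta\sin\psi\cos\psi}\Big\{\operatorname{Re}B-\tfrac92\operatorname{Im}B\sin\psi\cos\psi+(3\cos^2\psi-2)\big(\eta\operatorname{Im}B+2\langle\nabla\eta,\nabla\psi\rangle\big)$$
$$\qquad\qquad+\sin\psi\cos\psi\big(\eta\operatorname{Re}B+\tfrac12\operatorname{Im}B+2\langle\nabla L,\nabla\eta\rangle+P\eta\big)\Big\}. \tag{24}$$

**Step 4: the size of $a$.** We bound each term of (24) by $O(m^6)$. The denominator is at least $\frac12$ by (23). By (14) and (23), $\eta_s,\eta_\theta=O(m^4/k)=O(m)$ and $\eta_t=O(m^5/k)=O(m^2)$. With (20):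

* $\langle\nabla\eta,\nabla\psi\rangle=O(m\cdot m^2)+O(\frac{m^4}k\cdot k)+O(m^2\cdot m^3)=O(m^5)$;
* $\langle\nabla\eta,\nabla L\rangle=O(\frac{m^4}k\cdot k)+O(m\cdot m^2)+O(m^2\cdot m^3)=O(m^5)$;
* $P\eta=O\big((d^2+q^2+\tau^2)m^{-1}\big)=O(m^5)$.

By (19) and (9), $\operatorname{Re}B$ and $\operatorname{Im}B$ are $O(m^6)$, and $\eta\operatorname{Re}B$, $\eta\operatorname{Im}B$ are $O(m^5)$. Since $r\ge1$ in the zones, $|a|\le Cm^6$ there. Outside the zones $a=B/r^2$ is also $O(m^6)$: it equals $\tau^2=25m^6$ for $s\le0$ and for $s\ge s_{end}$, and for $0\le s\le s_0$ we have $r\ge1$ and $B=O(m^6)$.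

**Step 5: the three claims of Proposition 2.** It remains to see that the pieces of $a$ fit. All expressions are real, single-valued and smooth. Each point has a neighborhood where the description of Step 2 or that of Step 3 applies: a point of $\overline{\mathcal D'}$ lies in the open set $\mathcal D$, where $\eta=0$, and near the ends of a zone $\eta=0$ as well. Where both apply, $\eta\equiv0$ locally, so $\operatorname{Im}B=0$ and both give $r^2a=\operatorname{Re}B$. This proves (i). Claim (ii) holds since $u=\operatorname{Re}W$ for $|x|<1$. For (iii), let $s\ge0.6\ge s_{end}$. Then $u=\operatorname{Re}W$ with $|W|\le A$, and $|\nabla_xW|\le|W_s|+|W_\theta|\le2k_JA$ since $r\ge1$. By (22),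
$$|u|+|\nabla_xu|\le A(1+2k_J)\le3m^4e^{-m^4/9}\le e^{-m^4/10}$$
for large $m$. This proves Proposition 2, and with Section 3 it completes the proof of Theorem 1. $\blacksquare$
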